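
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Non-homeomorphic locally convex spaces with isomorphic homeomorphism groups}


\begin{abstract}
For every uncountable cardinal $\kappa$ we construct two Hausdorff locally convex spaces $X$ and $W$, all of whose points have character $\kappa$, such that the groups of all auto-homeomorphisms of $X$ and of $W$ are isomorphic although $X$ and $W$ are not homeomorphic. This disproves the conjecture that the class of pairs $\langle U,H(U)\rangle$, with $U$ a nonempty open subset of a locally convex space, is faithful. We also show, using a theorem of Rubin, what happens when an isomorphism $H(U)\to H(V)$ is not induced by a homeomorphism. If $U$ and $V$ are connected open sets in spaces of dimension at least $2$, then the corresponding isomorphism of regular open algebras separates every point of $U$ from every point of $V$.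
\end{abstract}


\section{The question and the answer}

For a topological space $X$ let $H(X)$ be the group of all homeomorphisms of $X$ onto itself. A homeomorphism $\tau:X\to Y$ induces an isomorphism $H(X)\to H(Y)$, $g\mapsto\tau g\tau^{-1}$. The question is when every isomorphism arises in this way. A class $K$ of pairs $\langle X,G\rangle$, with $X$ a topological space and $G\le H(X)$, is called \emph{faithful} if for all $\langle X,G\rangle,\langle Y,F\rangle\in K$ and every group isomorphism $\varphi:G\to F$ there is a homeomorphism $\tau:X\to Y$ with
\[
\varphi(g)=\tau g\tau^{-1}\qquad\text{for all } g\in G .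
\]

A topological vector space here is a real vector space $E$ with a topology for which addition $E\times E\to E$, scalar multiplication $\mathbb R\times E\to E$ and $x\mapsto -x$ are continuous; it is \emph{locally convex} if it has an open base of convex sets. All locally convex spaces below are Hausdorff and nonzero. The following was conjectured in \cite{problem}: the class
\[
K_{LCVX}=\{\langle U,H(U)\rangle : U \text{ is a nonempty open subset of a locally convex space}\}
\]
is faithful.

This is a natural guess. In a locally convex space one can move any point by a homeomorphism that is the identity outside a prescribed neighborhood of it (Lemma~\ref{lem:shear}), so the group is rich and local. A theorem of Rubin, recalled in Section~\ref{sec:dichotomy}, then says that the group determines the Boolean algebra of regular open sets. What remains is to recover the points from the regular open sets, and there lies the danger: a space and a dense subspace of it have isomorphic regular open algebras. Two different sets of points might thus support the same group. We show that this happens.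

The \emph{character} $\chi(p,X)$ of a point $p\in X$ is the least cardinality of a local base at $p$.

\begin{theorem}\label{thm:main}
Let $\kappa$ be an uncountable cardinal. There are nonzero Hausdorff locally convex spaces $X$ and $W$, all of whose points have character $\kappa$, such that the groups $H(X)$ and $H(W)$ are isomorphic but the spaces $X$ and $W$ are not homeomorphic.
\end{theorem}

In particular no isomorphism $H(X)\to H(W)$ is induced by a homeomorphism. Since $X$ and $W$ are open subsets of themselves, $K_{LCVX}$ is not faithful. Spaces belonging to different $\kappa$ are not homeomorphic, so there is a proper class of essentially different examples. The proof is carried out in ZFC, and the isomorphism is explicit.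

\subsection*{The idea}
Let $X$ be a dense subset of a Hausdorff space $Z$ with dense complement $Y=Z\setminus X$. A homeomorphism of $Z$ that maps $X$ onto $X$ also maps $Y$ onto $Y$. So if all homeomorphisms of $X$ and of $Y$ extend to homeomorphisms of $Z$, then $H(X)$ and $H(Y)$ are the same group, namely the stabilizer of $X$ in $H(Z)$. If $X$ is a linear subspace of $Z$, then $Y$ is not, because it misses $0$; but $Y$ might be \emph{homeomorphic} to a linear subspace $W$.

Here is a model, on families of positive numbers, of how this can occur. Let $\mathcal U$ be an ultrafilter on a set $I$: a family of nonempty subsets of $I$ closed under supersets and finite intersections that contains, for each $S\subseteq I$, either $S$ or $I\setminus S$. Call a family $(t_i)_{i\in I}$ of positive numbers \emph{small} if for every integer $m\ge1$ we have $t_i<\frac1m$ for all $i$ in some member of $\mathcal U$, and \emph{bounded} if for some integer $m\ge1$ we have $t_i\le m$ for all $i$ in some member of $\mathcal U$. Then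
\[
(t_i)\text{ is not small}\iff \exists m\ \ \{i:t_i\ge\tfrac1m\}\in\mathcal U\iff(1/t_i)\text{ is bounded}.
\]
So coordinatewise inversion carries the \emph{complement} of the small families exactly onto the bounded families. Applied to norms of vectors, ``small'' and ``bounded'' define linear subspaces. We want to turn the complement of the first subspace into the second.

Two obstacles remain. First, inversion is undefined at $0$. In Section~\ref{sec:coordinate} we repair it in a suitable infinite-dimensional space, changing it only at vectors of norm less than $\frac1n$ or greater than $n$. If $n\to\infty$ along $\mathcal U$, the equivalence above survives. Second, homeomorphisms of $X$ and $Y$ must extend to $Z$; this holds when neither set can be distinguished from $Z$ by looking at countably many coordinates (Section~\ref{sec:extension}). Section~\ref{sec:nonhom} proves that $X$ and $W$ are not homeomorphic, by a fixed point argument. Section~\ref{sec:dichotomy} describes what remains true.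

We write $\mathbb N=\{1,2,\dots\}$.

\section{Two complementary dense sets, one group}\label{sec:principle}

Continuous maps into a Hausdorff space that agree on a dense set are equal. Hence a continuous extension from a dense subset, if it exists, is unique.

\begin{lemma}\label{lem:principle}
Let $Z$ be a Hausdorff space, $X\subseteq Z$ and $Y=Z\setminus X$, both dense in $Z$. Suppose that every $g\in H(X)$ and every $f\in H(Y)$ extends to a homeomorphism $\hat g$, respectively $\hat f$, of $Z$. Then $g\mapsto\hat g|_Y$ is an isomorphism $H(X)\to H(Y)$.
\end{lemma}

\begin{proof}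
For $g\in H(X)$ we have $\hat g(X)=X$, hence $\hat g(Y)=Y$ and $\hat g|_Y\in H(Y)$. For $g,g'\in H(X)$ the homeomorphisms $\widehat{gg'}$ and $\hat g\hat g'$ agree on $X$, so they are equal, and the map is a homomorphism. In the same way $f\mapsto\hat f|_X$ is a map $H(Y)\to H(X)$. The two maps are mutually inverse: $\hat g$ is an extension of $\hat g|_Y$, hence the only one, and its restriction to $X$ is $g$; the other composite is treated by exchanging $X$ and $Y$.
\end{proof}

\begin{example}
The extension hypothesis can fail. In $Z=\mathbb R$ let $X$ be the set of rationals and $Y$ the set of irrationals. They have the same stabilizer in $H(\mathbb R)$. But the homeomorphism of $X$ that exchanges $X\cap(\sqrt2,\sqrt2+1)$ and $X\cap(\sqrt2+1,\sqrt2+2)$ by translations by $\pm1$, and is the identity elsewhere, has no continuous extension to $\sqrt2+1$: its one-sided limits there are $\sqrt2+2$ and $\sqrt2$.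
\end{example}

\section{One coordinate: exchanging ``far from $0$'' and ``bounded''}\label{sec:coordinate}

The inversion $x\mapsto x/\|x\|^2$ exchanges $\{\|x\|\ge\frac1m\}$ with $\{0<\|x\|\le m\}$. We want a homeomorphism of a whole normed space that maps $\{\|x\|\ge\frac1m\}$ onto the full ball $\{\|x\|\le m\}$. In a nonzero finite-dimensional space there is none, since the ball is compact and the other set is not. In a suitable infinite-dimensional space the missing point $0$ can be filled in.

Let $Q=c_{00}$ be the space of finitely supported real sequences with the $\ell^2$-norm. It is a separable normed space, dense in $\ell^2$ and different from $\ell^2$.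

\begin{lemma}\label{lem:theta}
For every $\varepsilon>0$ there is a homeomorphism $\theta_\varepsilon:Q\setminus\{0\}\to Q$ that is the identity on $\{\|x\|\ge\varepsilon\}$. It satisfies $\theta_\varepsilon(\{0<\|x\|\le r\})=\{\|x\|\le r\}$ for every $r\ge\varepsilon$.
\end{lemma}

The idea is to find a homeomorphism of $\ell^2$ that pushes $0$ out of $Q$, to a point $z\in\ell^2\setminus Q$, and otherwise respects $Q$. We translate each $x$ by a vector that depends on $\|x\|$ only, lies in $Q$ as long as $x\ne0$, and tends to $z$ as $x\to0$.

\begin{proof}
Choose $z\in\ell^2\setminus Q$ with $\|z\|\le\varepsilon/8$. Put $q_0=0$, and for $k\ge1$ choose $q_k\in Q$ with $\|z-q_k\|\le\varepsilon2^{-k-3}$. This estimate also holds for $k=0$. Hence for $k\ge0$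
\[
\|q_{k+1}-q_k\|\le\varepsilon2^{-k-3}+\varepsilon2^{-k-4}=\tfrac3{16}\,\varepsilon2^{-k}<\tfrac12\cdot\varepsilon2^{-k-1}.
\]
Define $p:[0,\infty)\to\ell^2$ by $p(0)=z$ and $p(\varepsilon2^{-k})=q_k$ for $k\ge0$, with $p$ affine on each interval $[\varepsilon2^{-k-1},\varepsilon2^{-k}]$ and $p(t)=0$ for $t\ge\varepsilon$. The interval $[\varepsilon2^{-k-1},\varepsilon2^{-k}]$ has length $\varepsilon2^{-k-1}$, so $p$ is $\frac12$-Lipschitz on it, and therefore on $(0,\infty)$. On this interval $p(t)$ is a convex combination of $q_k$ and $q_{k+1}$, so $\|p(t)-z\|\le\varepsilon2^{-k-3}$. Thus $p$ is continuous at $0$, and it is $\frac12$-Lipschitz on $[0,\infty)$. Moreover $p(t)\in Q$ for all $t>0$.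

Let $h(x)=x+p(\|x\|)$ for $x\in\ell^2$. For given $y\in\ell^2$ we have $h(x)=y$ if and only if $x$ is a fixed point of $x\mapsto y-p(\|x\|)$. This map is a contraction of the complete space $\ell^2$ with constant $\frac12$, because $\bigl|\|x\|-\|x'\|\bigr|\le\|x-x'\|$. So there is exactly one such $x$, and $h$ is bijective. It is continuous, and $\|h(x)-h(x')\|\ge\|x-x'\|-\frac12\|x-x'\|=\frac12\|x-x'\|$, so $h^{-1}$ is continuous too. If $\|x\|\ge\varepsilon$, then $h(x)=x$.

We claim $h(Q\setminus\{0\})=Q$. If $x\in Q\setminus\{0\}$, then $p(\|x\|)\in Q$, so $h(x)\in Q$. Conversely, let $y\in Q$ and $x=h^{-1}(y)$. Then $x\ne0$, since $h(0)=z\notin Q$. Hence $p(\|x\|)\in Q$ and $x=y-p(\|x\|)\in Q$. So $h$ restricts to a homeomorphism $\theta_\varepsilon:Q\setminus\{0\}\to Q$ that is the identity on $\{\|x\|\ge\varepsilon\}$.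

Being a bijection, $\theta_\varepsilon$ maps $\{0<\|x\|<\varepsilon\}$ onto $\{\|x\|<\varepsilon\}$. Adding $\{\varepsilon\le\|x\|\le r\}$, which is fixed pointwise, gives the last claim.
\end{proof}

Let $\mathrm{inv}(x)=x/\|x\|^2$. This is a homeomorphism of $Q\setminus\{0\}$ with $\|\mathrm{inv}(x)\|=1/\|x\|$. For $n\in\mathbb N$ put
\[
J_n=\theta_{1/n}\circ\mathrm{inv}\circ\theta_{1/n}^{-1}\in H(Q).
\]

\begin{lemma}\label{lem:Jn}
If $1\le m\le n$ are integers, then $J_n(\{\|x\|\ge\frac1m\})=\{\|x\|\le m\}$.
\end{lemma}

\begin{proof}
Since $\frac1m\ge\frac1n$, the map $\theta_{1/n}^{-1}$ is the identity on $\{\|x\|\ge\frac1m\}$. Then $\mathrm{inv}$ maps this set onto $\{0<\|x\|\le m\}$. As $m\ge\frac1n$, Lemma~\ref{lem:theta} says that $\theta_{1/n}$ maps that set onto $\{\|x\|\le m\}$.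
\end{proof}

In this sense $J_n$ behaves like inversion at all scales $m\le n$. We now let $n$ tend to infinity along an ultrafilter, so that every fixed scale is eventually covered.

\section{The spaces $X$, $Y$, $W$}\label{sec:spaces}

Let $\kappa$ be an uncountable cardinal, $I=\kappa\times\mathbb N$, and $n(\alpha,k)=k$ for $(\alpha,k)\in I$. Consider the sets
\[
I\setminus C\quad(C\subseteq I\text{ countable})\qquad\text{and}\qquad\{i:n(i)\ge m\}\quad(m\in\mathbb N).
\]
A finite intersection of them contains some $\{i:n(i)\ge m\}\setminus C$ with $C$ countable, which is nonempty because $\{i:n(i)\ge m\}$ is uncountable. A family whose finite intersections are nonempty is contained in an ultrafilter; let $\mathcal U$ be an ultrafilter on $I$ containing all these sets. We say that a property of $i\in I$ holds \emph{a.e.}\ if the set of $i$ with this property belongs to $\mathcal U$. Then: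
\begin{itemize}
\item[(U1)] for countable $C\subseteq I$, we have $i\notin C$ a.e.;
\item[(U2)] for every $m\in\mathbb N$, we have $n(i)\ge m$ a.e.
\end{itemize}

Let $Z=Q^I$ with the product topology, a Hausdorff locally convex space. Put
\begin{align*}
X&=\{x\in Z:\ \text{for every } m\in\mathbb N,\ \|x_i\|<\tfrac1m\text{ a.e.}\},\\
Y&=Z\setminus X,\\
W&=\{x\in Z:\ \text{for some } m\in\mathbb N,\ \|x_i\|\le m\text{ a.e.}\}.
\end{align*}
By the triangle inequality, $X$ and $W$ are linear subspaces of $Z$. By (U1) they contain every $x$ with only one nonzero coordinate, so they are nonzero. With the subspace topology both are Hausdorff locally convex spaces. Since $\mathcal U$ is an ultrafilter,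
\begin{equation}\label{eq:Y}
Y=\{x\in Z:\ \text{for some } m\in\mathbb N,\ \|x_i\|\ge\tfrac1m\text{ a.e.}\}.
\end{equation}

\begin{lemma}\label{lem:J}
The homeomorphism $J=\prod_{i\in I}J_{n(i)}$ of $Z$ maps $Y$ onto $W$.
\end{lemma}

\begin{proof}
Let $x\in Z$ and $m\in\mathbb N$. By (U2), $n(i)\ge m$ a.e., and for such $i$ Lemma~\ref{lem:Jn} and the bijectivity of $J_{n(i)}$ give
\[
\|x_i\|\ge\tfrac1m\iff\|J(x)_i\|\le m .
\]
So $\|x_i\|\ge\frac1m$ a.e.\ if and only if $\|J(x)_i\|\le m$ a.e. By \eqref{eq:Y}, $x\in Y$ if and only if $J(x)\in W$. As $J$ is a bijection of $Z$, $J(Y)=W$.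
\end{proof}

\begin{remark}
A filter that is not an ultrafilter would not do. Suppose $\mathcal F$ is a filter with (U1) and (U2), and $S\subseteq I$ is such that neither $S$ nor $I\setminus S$ is in $\mathcal F$. Defining $X$ and $J$ as before, with $\mathcal F$ in place of $\mathcal U$, we get $J(Z\setminus X)=\{x:\exists m\ \ \{i:\|x_i\|>m\}\notin\mathcal F\}$. This set is not closed under addition. For a unit vector $c$ let $x_i=0$ on $S$, $x_i=n(i)c$ off $S$, and $y_i=n(i)c-x_i$. Then $x$ and $y$ are in the set, but $(x+y)_i=n(i)c$, and $x+y$ is not, by (U2).
\end{remark}

For $A\subseteq I$ let $\pi_A:Z\to Q^A$ be the projection. It is a continuous open surjection. Call $S\subseteq Z$ \emph{countably full} if $\pi_A(S)=Q^A$ for every countable $A\subseteq I$. A countably full set is dense in $Z$, since a basic open set restricts only finitely many coordinates.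

\begin{lemma}\label{lem:full}
The sets $X$, $Y$ and $W$ are countably full.
\end{lemma}

\begin{proof}
Let $A\subseteq I$ be countable and $q\in Q^A$. By (U1), $i\notin A$ a.e. Extending $q$ by $0$ off $A$ therefore gives an element of $X\cap W$, and extending $q$ by a fixed unit vector off $A$ gives an element of $Y$.
\end{proof}

This is where $\kappa$ must be uncountable: if $I$ were countable, the only countably full set would be $Z$.

\section{Homeomorphisms extend to the product}\label{sec:extension}

A map into $Z$ is a family of maps into $Q$, one for each coordinate, so it is enough to extend $Q$-valued functions. The point is that a continuous function from a countably full set to a second countable Hausdorff space depends on only countably many coordinates, and on countably many coordinates a countably full set looks like the whole product.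

We use a textbook fact: a product of separable spaces satisfies the \emph{countable chain condition}, that is, every family of pairwise disjoint nonempty open sets is countable. A \emph{cylinder} is a set $\{x\in Z:x_i\in B_i\text{ for }i\in F\}$ with $F\subseteq I$ finite and each $B_i$ a nonempty open proper subset of $Q$. It is nonempty and determines the set $F$, which we call its \emph{support}. Cylinders form a base of $Z$.

\begin{lemma}\label{lem:ext}
Let $S\subseteq Z$ be countably full. Every continuous $f:S\to Q$ extends uniquely to a continuous map $Z\to Q$.
\end{lemma}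

\begin{proof}
Uniqueness holds since $S$ is dense. For existence, let $\mathcal B$ be a countable base of $Q$.

\emph{Choice of countably many coordinates.} For $O\in\mathcal B$ let $\mathcal C_O$ be a maximal family of pairwise disjoint cylinders $C$ with $C\cap S\subseteq f^{-1}(O)$. It is countable by the countable chain condition. Put $V_O=\bigcup\mathcal C_O$, so $V_O\cap S\subseteq f^{-1}(O)$. We claim that
\begin{equation}\label{eq:closure}
f^{-1}(O)\subseteq\overline{V_O}\qquad\text{(closure in $Z$)}.
\end{equation}
If $x\in f^{-1}(O)\setminus\overline{V_O}$, then by continuity of $f$ there is a cylinder $C\ni x$ with $C\cap S\subseteq f^{-1}(O)$ and $C\cap V_O=\emptyset$. Adding $C$ to $\mathcal C_O$ contradicts maximality.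

Let $A$ be the union of the supports of all cylinders in all $\mathcal C_O$, $O\in\mathcal B$. It is countable. Each $V_O$ has the form $\pi_A^{-1}(G)$ with $G\subseteq Q^A$ open. Since $\pi_A$ is open and continuous, $\overline{\pi_A^{-1}(G)}=\pi_A^{-1}(\overline G)$. So membership in $\overline{V_O}$ also depends only on the coordinates in $A$.

\emph{$f$ depends only on $A$.} Suppose $x,x'\in S$ with $\pi_A(x)=\pi_A(x')$ but $f(x)\ne f(x')$. Pick disjoint $O,O'\in\mathcal B$ with $f(x)\in O$ and $f(x')\in O'$. By \eqref{eq:closure}, $x\in\overline{V_O}$, hence $x'\in\overline{V_O}$. Let $N$ be an open neighborhood of $x'$ in $Z$ with $N\cap S\subseteq f^{-1}(O')$. The open set $N\cap V_O$ is nonempty, so it contains some $s\in S$, and $f(s)\in O\cap O'=\emptyset$, a contradiction.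

Since $\pi_A(S)=Q^A$, there is a function $f_A:Q^A\to Q$ with $f=f_A\circ\pi_A|_S$.

\emph{$f_A$ is continuous.} Let $q\in Q^A$, let $O$ be a neighborhood of $f_A(q)$, and take $x\in S$ with $\pi_A(x)=q$. Choose a cylinder $N\ni x$ with $f(N\cap S)\subseteq O$, and let $F$ be its support. Then $\pi_A(N)$ is an open neighborhood of $q$, and we claim $f_A(\pi_A(N))\subseteq O$. Let $q'=\pi_A(y)$ with $y\in N$. As $A\cup F$ is countable, there is $s\in S$ that agrees with $y$ on $A\cup F$. Agreement on $F$ gives $s\in N$, so $f(s)\in O$. Agreement on $A$ gives $f_A(q')=f(s)\in O$.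

Hence $f_A\circ\pi_A:Z\to Q$ is a continuous extension of $f$.
\end{proof}

\begin{proposition}\label{prop:ext}
Let $S,T\subseteq Z$ be countably full. Every homeomorphism $\tau:S\to T$ extends to a unique $\hat\tau\in H(Z)$.
\end{proposition}

\begin{proof}
Applying Lemma~\ref{lem:ext} to each coordinate of $\tau:S\to Z$ and of $\tau^{-1}:T\to Z$, we get continuous maps $\hat\tau,\hat\tau':Z\to Z$ extending $\tau$ and $\tau^{-1}$. The composite $\hat\tau'\hat\tau$ is the identity on the dense set $S$, and $\hat\tau\hat\tau'$ on the dense set $T$. So both are the identity on $Z$. Uniqueness holds since $S$ is dense.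
\end{proof}

\section{The isomorphism}\label{sec:iso}

By Lemma~\ref{lem:full}, $X$ and $Y$ are countably full, hence dense in $Z$, and Proposition~\ref{prop:ext} provides the extensions required in Lemma~\ref{lem:principle}. So $g\mapsto\hat g|_Y$ is an isomorphism $H(X)\to H(Y)$. By Lemma~\ref{lem:J}, $J|_Y:Y\to W$ is a homeomorphism, and conjugation by it is an isomorphism $H(Y)\to H(W)$. Together,
\begin{equation}\label{eq:phi}
\varphi:H(X)\to H(W),\qquad\varphi(g)=(J\hat gJ^{-1})|_W,
\end{equation}
is a group isomorphism.

The next section shows that $X$ and $W$ are not homeomorphic. But it takes only a few lines to see that $\varphi$ itself is not induced by a homeomorphism, and this already disproves the conjecture. Suppose $\tau:X\to W$ is a homeomorphism with $\varphi(g)=\tau g\tau^{-1}$ for all $g\in H(X)$. Then $\sigma=J^{-1}\tau:X\to Y$ is a homeomorphism with $\sigma g\sigma^{-1}=\hat g|_Y$ for all $g$. Take $g(x)=2x$ on $X$. By uniqueness of extensions, $\hat g(z)=2z$ on $Z$, and $0$ is the only fixed point of $\hat g$. On the other hand $\hat g(\sigma(0))=\sigma(g(0))=\sigma(0)$, and $\sigma(0)\in Y$ is different from $0\in X$, a contradiction.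

\section{$X$ and $W$ are not homeomorphic}\label{sec:nonhom}

A homeomorphism $X\to W$ extends to some $h\in H(Z)$ with $h(X)=W$. Membership in $X$ says that the norms of the coordinates are small, and membership in $W$ that they are bounded. To refute $h(X)=W$ it is enough to find one point $x$ whose coordinates are small exactly where those of $h(x)$ are large.

Suppose first that $h=\prod_ih_i$ acts coordinatewise. Let $c\in Q$ be a unit vector. For each $i$ the function $t\mapsto t-1/\max(1,\|h_i(tc)\|)$ is continuous on $[0,1]$, negative at $0$ and nonnegative at $1$. By the intermediate value theorem it has a zero $t_i$, and $x=(t_ic)_{i\in I}$ is a point as desired. In general $h(x)_i$ depends on all the $t_j$, and we must solve all the equations simultaneously. The intermediate value theorem is then replaced by \emph{Tychonoff's fixed point theorem}: a continuous map of a nonempty compact convex subset of a Hausdorff locally convex space into itself has a fixed point.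

\begin{proposition}\label{prop:fixed}
There is no continuous map $h:Z\to Z$ with $h^{-1}(W)=X$. Consequently $X$ and $W$ are not homeomorphic.
\end{proposition}

\begin{proof}
Let $h:Z\to Z$ be continuous and $c\in Q$ a unit vector. Define
\[
\Phi:[0,1]^I\to[0,1]^I,\qquad\Phi(t)_i=\frac1{\max\bigl(1,\|h((t_jc)_{j\in I})_i\|\bigr)} .
\]
Each coordinate of $\Phi$ is continuous in the product topology, so $\Phi$ is continuous. The set $[0,1]^I$ is a compact convex subset of the locally convex space $\mathbb R^I$. Hence there is $t\in[0,1]^I$ with $\Phi(t)=t$. Put $x=(t_ic)_{i\in I}$. Then $\|x_i\|=t_i=1/\max(1,\|h(x)_i\|)$, and for $m\ge1$ we have $\max(1,s)>m$ if and only if $s>m$. Therefore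
\[
x\in X\iff\forall m\ \ t_i<\tfrac1m\text{ a.e.}\iff\forall m\ \ \|h(x)_i\|>m\text{ a.e.}\iff h(x)\notin W,
\]
where the last equivalence holds because $\mathcal U$ is an ultrafilter. So $h^{-1}(W)\ne X$.

If $\tau:X\to W$ were a homeomorphism, then by Lemma~\ref{lem:full} and Proposition~\ref{prop:ext} it would extend to a bijection $\hat\tau\in H(Z)$ with $\hat\tau(X)=W$, that is, $\hat\tau^{-1}(W)=X$.
\end{proof}

\begin{lemma}\label{lem:char}
All points of $X$ and of $W$ have character $\kappa$.
\end{lemma}

\begin{proof}
Let $S$ be $X$ or $W$, and let $p\in S$. First, $\chi(p,S)=\chi(p,Z)$. The inequality $\le$ holds because a local base at $p$ in $Z$, intersected with $S$, is a local base in $S$. Conversely, let $\{N_\alpha\cap S\}$ be a local base at $p$ in $S$, with $N_\alpha$ open in $Z$. Taking closures in $Z$, we have $\overline{N_\alpha\cap S}=\overline{N_\alpha}$, as $S$ is dense. Given an open $G\ni p$ in the regular space $Z$, choose an open $G'\ni p$ with $\overline{G'}\subseteq G$, and then $\alpha$ with $N_\alpha\cap S\subseteq G'$. We get $\overline{N_\alpha}\subseteq\overline{G'}\subseteq G$. So the interiors of the sets $\overline{N_\alpha}$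 form a local base at $p$ in $Z$, and $\chi(p,Z)\le\chi(p,S)$.

Next, $\chi(p,Z)=\kappa$. There are $|I|=\kappa$ finite subsets of $I$, and $Q$ is first countable, so $\chi(p,Z)\le\kappa$. Given fewer than $\kappa$ neighborhoods of $p$, choose in each a cylinder containing $p$. As $\kappa$ is infinite, the union of the finite supports of these cylinders has fewer than $\kappa$ elements, so some $i\in I$ is outside it. The neighborhood $\{x:\|x_i-p_i\|<1\}$ of $p$ contains none of these cylinders, hence none of the given neighborhoods.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]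
Combine \eqref{eq:phi}, Proposition~\ref{prop:fixed} and Lemma~\ref{lem:char}.
\end{proof}

\section{What remains true: a dichotomy}\label{sec:dichotomy}

How badly can an isomorphism $\varphi:H(U)\to H(V)$ fail to come from a homeomorphism? By Rubin's theorem below, $\varphi$ always comes from an isomorphism $\eta$ of the regular open algebras. We show that for connected open sets there is nothing in between: either $\eta$ comes from a homeomorphism, or no point of $U$ corresponds under $\eta$ to any point of $V$, in the sense that any two such points have regular open neighborhoods $O$ and $P$ for which $\eta(O)$ and $P$ are disjoint. The proof is independent of the preceding sections, which serve only to show that the second case occurs.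

\subsection*{Regular open sets and Rubin's theorem}
An open set $O$ in a space $U$ is \emph{regular open} if it is the interior of its closure. The regular open sets, ordered by inclusion, form a Boolean algebra $\mathrm{Ro}(U)$ in which the meet of $O$ and $P$ is $O\cap P$ and the complement of $O$ is $U\setminus\overline O$. If $U$ is regular, they form a base of $U$. Homeomorphisms act on $\mathrm{Ro}(U)$ by $O\mapsto g(O)$. For $g\in H(U)$ put $M_g=\{x\in U:gx\ne x\}$; this set is open if $U$ is Hausdorff. A group $G\le H(U)$ is \emph{locally moving} if every nonempty open set contains $M_g$ for some $g\in G$, $g\ne\mathrm{id}$. (If $U$ is regular, replacing $M_g$ by its closure gives the same notion, since every nonempty open set contains the closure of a smaller one.)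

\begin{theorem}[Rubin \cite{rubin89,rubin96}]\label{thm:rubin}
Let $U,V$ be regular Hausdorff spaces without isolated points, let $G\le H(U)$ and $F\le H(V)$ be locally moving, and let $\varphi:G\to F$ be an isomorphism. There is a Boolean isomorphism $\eta:\mathrm{Ro}(U)\to\mathrm{Ro}(V)$ with
\[
\eta(g(O))=\varphi(g)(\eta(O))\qquad\text{for all } g\in G,\ O\in\mathrm{Ro}(U).
\]
\end{theorem}

Nonempty open subsets of (nonzero, Hausdorff) locally convex spaces are regular and Hausdorff and have no isolated points, and their full homeomorphism groups are locally moving by Lemma~\ref{lem:abc}(a) below. So Theorem~\ref{thm:rubin} applies to them.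

\begin{theorem}\label{thm:dichotomy}
Let $U,V$ be nonempty connected open subsets of locally convex spaces of dimension at least $2$, let $\varphi:H(U)\to H(V)$ be an isomorphism, and let $\eta$ be as in Theorem~\ref{thm:rubin}. Exactly one of the following holds.
\begin{itemize}
\item[(i)] $\varphi$ is induced by a homeomorphism $\tau:U\to V$, and $\tau$ is unique.
\item[(ii)] For all $x\in U$ and $y\in V$ there are regular open sets $O\ni x$ and $P\ni y$ with $\eta(O)\cap P=\emptyset$.
\end{itemize}
\end{theorem}

Alternative (ii) does occur, by Theorem~\ref{thm:main}: $X$ and $W$ are infinite-dimensional and, being topological vector spaces, connected.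

\begin{remark}\label{rem:example}
For $X$ and $W$ and the isomorphism $\varphi$ of \eqref{eq:phi}, alternative (ii) can be seen directly. If $S$ is dense in $Z$, then $N\mapsto N\cap S$ is an isomorphism $\mathrm{Ro}(Z)\to\mathrm{Ro}(S)$. So $\eta(N\cap X)=J(N)\cap W$ defines an isomorphism $\mathrm{Ro}(X)\to\mathrm{Ro}(W)$. It satisfies $\eta(g(N\cap X))=J\hat g(N)\cap W=\varphi(g)(\eta(N\cap X))$, and by Lemma~\ref{lem:rigid} below it is the only such isomorphism. Let $x\in X$ and $y\in W$. Since $J(Y)=W$, we have $J(x)\notin W$, so $J(x)\ne y$. Choose disjoint regular open sets $N\ni J(x)$ and $P\ni y$ of $Z$. Then $O=J^{-1}(N)\cap X$ contains $x$, and $\eta(O)=N\cap W$ is disjoint from $P\cap W\ni y$.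
\end{remark}

\subsection*{Shears}
The following maps supply all the homeomorphisms we need.

\begin{lemma}\label{lem:shear}
Let $U$ be an open subset of a locally convex space $E$, let $P\subseteq U$ be open and $p\in P$. There are a continuous seminorm $q$ on $E$ with $D:=\{z:q(z-p)\le1\}\subseteq P$ and, for each $v\in E$ with $q(v)<\frac12$, a homeomorphism $h\in H(U)$ that is the identity off $D$ and satisfies $h(p)=p+v$.
\end{lemma}

\begin{proof}
A seminorm $q$ as required exists because $E$ is locally convex. Put $\lambda(z)=\max(0,1-q(z-p))$, so that $|\lambda(z)-\lambda(z')|\le q(z-z')$, and let $h(z)=z+\lambda(z)v$ on $E$. We may assume $v\ne0$. On a line $\{z+sv:s\in\mathbb R\}$ the map $h$ acts by $s\mapsto s+\lambda(z+sv)$. Since $\lambda(z+sv)$ is bounded and $\frac12$-Lipschitz in $s$, this is an increasing homeomorphism of $\mathbb R$. Hence $h$ is a bijection of $E$. It is continuous.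

Its inverse is $w\mapsto w-\mu(w)v$, where $m=\mu(w)$ is the unique solution of $m=\lambda(w-mv)$; it is unique because the right-hand side is $\frac12$-Lipschitz in $m$. From
\[
|\mu(w)-\mu(w')|\le q\bigl(w-w'-(\mu(w)-\mu(w'))v\bigr)\le q(w-w')+\tfrac12|\mu(w)-\mu(w')|
\]
we get $|\mu(w)-\mu(w')|\le2q(w-w')$. So $\mu$ and $h^{-1}$ are continuous.

Finally $\lambda=0$ off $D$ and $\lambda(p)=1$, so $h$ is the identity off $D$ and $h(p)=p+v$. As a bijection, $h$ maps $D$ onto $D$; since $D\subseteq U$, it restricts to an element of $H(U)$.
\end{proof}

``Identity near $x$'' will mean: identity on some neighborhood of $x$.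

\begin{lemma}\label{lem:abc}
Let $U$ be a nonempty open subset of a locally convex space $E$.
\begin{itemize}
\item[(a)] The sets $M_g$, $g\in H(U)$, form a base of $U$. In particular $H(U)$ is locally moving.
\item[(b)] For all $p\ne x$ in $U$ there is $g\in H(U)$ that moves $p$ and is the identity near $x$. In particular, every $p\in U$ is moved by some $g\in H(U)$ that is the identity on a nonempty open set.
\item[(c)] If $U$ is connected, then $H(U)$ is transitive on $U$.
\item[(d)] If $U$ is connected and $E$ has dimension at least $2$, then for all $x\ne x'$ in $U$ and every nonempty open $O\subseteq U$ there is $h\in H(U)$ that is the identity near $x'$ and satisfies $h(x)\in O$.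
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $p\in P$ with $P\subseteq U$ open. In Lemma~\ref{lem:shear} take $v\ne0$ with $q(v)<\frac12$, a small multiple of any nonzero vector. Then $p\in M_h\subseteq D\subseteq P$. As $P$ was arbitrary, this gives both claims.

(b) Apply Lemma~\ref{lem:shear} with $P=U\setminus\{x\}$ and $v\ne0$. As $D$ is closed and $x\notin D$, the resulting $h$ is the identity near $x$. The second claim follows since $U$ has no isolated points, so that there is a point $x\ne p$ in $U$.

(c) By Lemma~\ref{lem:shear} with $P=U$, the orbit of $p$ contains the neighborhood $\{p+v:q(v)<\frac12\}$ of $p$. So the orbits are open. They partition the connected set $U$, so there is only one.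

(d) Let $\Gamma$ be the group of all $h\in H(U)$ that are the identity near $x'$. For $p\in U\setminus\{x'\}$ take $P=U\setminus\{x'\}$ in Lemma~\ref{lem:shear}. As in (b) and (c), the resulting maps belong to $\Gamma$ and the orbits of $\Gamma$ on $U\setminus\{x'\}$ are open. We show that $U\setminus\{x'\}$ is connected. Then $\Gamma$ is transitive on it, and (d) follows, since $O\setminus\{x'\}\ne\emptyset$.

Suppose $U\setminus\{x'\}$ is the disjoint union of open sets $A$ and $B$. Take an open convex $C$ with $x'\in C\subseteq U$. The set $C\setminus\{x'\}$ is path-connected. Indeed, let $a,b\in C\setminus\{x'\}$ be distinct. If the segment $[a,b]$ misses $x'$, it is a path. Otherwise, as $C$ is open and the dimension is at least $2$, there is $e\in C$ not on the line through $a$ and $b$; the segments $[a,e]$ and $[e,b]$ lie in $C$ and meet that line only in $a$ and $b$, respectively, so they miss $x'$. Hence $C\setminus\{x'\}$ is contained in one of the two sets, say in $A$. Then $U$ is the disjoint union of the open sets $A\cup C$ and $B$. As $U$ is connected and $A\cup C\ne\emptyset$, we get $B=\emptyset$.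
\end{proof}

Part (d) is where dimension at least $2$ is needed: on an open interval, a homeomorphism that is the identity near $x'$ maps each side of $x'$ to itself.

\subsection*{From regular open sets to points}
Throughout, we use the following observation.
\begin{equation}\label{eq:star}
\parbox{0.85\linewidth}{If $U$ is regular and Hausdorff, $O\subseteq U$ is open, $g\in H(U)$, and $g(O_1)=O_1$ for every regular open $O_1\subseteq O$, then $g=\mathrm{id}$ on $O$.}
\end{equation}
Indeed, if $x\in O$ and $gx\ne x$, then by continuity there is a regular open $O_1$ with $x\in O_1\subseteq O$ and $g(O_1)\cap O_1=\emptyset$, so $g(O_1)\ne O_1$.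

\begin{lemma}\label{lem:rigid}
Let $U$ be regular and Hausdorff, with $H(U)$ locally moving, and let $\alpha$ be a Boolean automorphism of $\mathrm{Ro}(U)$ that commutes with the action of $H(U)$. Then $\alpha=\mathrm{id}$. Consequently the isomorphism $\eta$ of Theorem~\ref{thm:rubin} is unique when $G=H(U)$ and $F=H(V)$.
\end{lemma}

\begin{proof}
Suppose $\alpha(O)\ne O$ for some $O$. We first find a nonempty $O_1\in\mathrm{Ro}(U)$ with $\alpha(O_1)\cap O_1=\emptyset$. If $O\not\subseteq\alpha(O)$, let $O_1=O\setminus\overline{\alpha(O)}$, the meet of $O$ with the complement of $\alpha(O)$; then $\alpha(O_1)\subseteq\alpha(O)$ is disjoint from $O_1$. If $\alpha(O)\not\subseteq O$, let $O_1=\alpha^{-1}(\alpha(O)\setminus\overline O)$; then $O_1\subseteq O$, while $\alpha(O_1)$ is disjoint from $O$.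

Choose $g\ne\mathrm{id}$ in $H(U)$ with $M_g\subseteq O_1$. For every regular open $O_2\subseteq O_1$ the set $\alpha(O_2)\subseteq\alpha(O_1)$ is disjoint from $O_1$, so $g(\alpha(O_2))=\alpha(O_2)$. Hence $\alpha(g(O_2))=\alpha(O_2)$ and $g(O_2)=O_2$. By \eqref{eq:star}, $g=\mathrm{id}$ on $O_1$, hence everywhere, a contradiction.

If $\eta$ and $\eta'$ both satisfy the equation in Theorem~\ref{thm:rubin}, then $\eta'^{-1}\eta$ commutes with the action of $H(U)$, so $\eta=\eta'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]
Call $x\in U$ and $y\in V$ \emph{related}, and write $(x,y)\in R$, if $\eta(O)\cap P\ne\emptyset$ for all regular open $O\ni x$ and $P\ni y$. Alternative (ii) says that $R=\emptyset$. The plan is to show that a nonempty $R$ is the graph of a homeomorphism inducing $\varphi$, and that $R$ is nonempty whenever such a homeomorphism exists.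

Since regular open sets form a base of $V$, $(x,y)\in R$ means that $y\in\overline{\eta(O)}$ for every regular open $O\ni x$. If $(x,y)\in R$, then $(gx,\varphi(g)y)\in R$ for all $g\in H(U)$, by the equation for $\eta$. As $\eta(O)\cap P\ne\emptyset$ if and only if $O\cap\eta^{-1}(P)\ne\emptyset$, replacing $(\varphi,\eta)$ by $(\varphi^{-1},\eta^{-1})$ replaces $R$ by its inverse relation.

\emph{Step 1. If $g\in H(U)$ is the identity on a regular open set $O$, then $\varphi(g)$ is the identity on $\overline{\eta(O)}$.} For every regular open $O_1\subseteq O$ we have $g(O_1)=O_1$, hence $\varphi(g)(\eta(O_1))=\eta(O_1)$. The sets $\eta(O_1)$ are all the regular open subsets of $\eta(O)$. By \eqref{eq:star}, $\varphi(g)$ is the identity on $\eta(O)$, and by continuity on its closure.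

If $g=\mathrm{id}$ near $x$, then $g=\mathrm{id}$ on some regular open $O\ni x$. It follows that
\begin{equation}\label{eq:fix}
\text{if }(x,y)\in R\text{ and }g=\mathrm{id}\text{ near }x,\text{ then }\varphi(g)y=y .
\end{equation}

\emph{Step 2. For each $y\in V$ there is at most one $x\in U$ with $(x,y)\in R$.} Suppose $(x,y),(x',y)\in R$ with $x\ne x'$. We show that then too much of $H(V)$ fixes $y$. Let $g\in H(U)$ be the identity on some nonempty open set $O$. By Lemma~\ref{lem:abc}(d) there is $h\in H(U)$ that is the identity near $x'$ and satisfies $h(x)\in O$. By \eqref{eq:fix} for $(x',y)$, $\varphi(h)$ fixes $y$. The map $h^{-1}gh$ is the identity on $h^{-1}(O)\ni x$, so by \eqref{eq:fix} for $(x,y)$, $\varphi(h^{-1}gh)$ fixes $y$. Hence $\varphi(g)=\varphi(h)\varphi(h^{-1}gh)\varphi(h)^{-1}$ fixes $y$.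

By Lemma~\ref{lem:abc}(b) there is $f\in H(V)$ that moves $y$ and is the identity on a nonempty open set, which we may take to be regular open. By Step~1 for $\varphi^{-1}$ and $\eta^{-1}$, the map $g=\varphi^{-1}(f)$ is the identity on a nonempty open set. So $f=\varphi(g)$ fixes $y$, a contradiction. By symmetry, for each $x\in U$ there is at most one $y\in V$ with $(x,y)\in R$.

\emph{Step 3. If $R\ne\emptyset$, then $\varphi$ is induced by a homeomorphism.} By Lemma~\ref{lem:abc}(c), $H(U)$ is transitive on $U$ and $H(V)=\varphi(H(U))$ is transitive on $V$. As $R$ is invariant, each $x\in U$ is related to some $y\in V$, and each $y\in V$ to some $x\in U$. By Step~2, $R$ is the graph of a bijection $\tau:U\to V$, and invariance says $\tau(gx)=\varphi(g)\tau(x)$, that is, $\varphi(g)=\tau g\tau^{-1}$. Therefore $\tau(M_g)=M_{\varphi(g)}$ for all $g\in H(U)$. By Lemma~\ref{lem:abc}(a) the sets $M_g$ form a base of $U$, and the sets $M_{\varphi(g)}$ form a base of $V$ as $\varphi$ is onto. So $\tau$ is a homeomorphism.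

\emph{Step 4. Uniqueness and exclusivity.} Let $\tau:U\to V$ be any homeomorphism inducing $\varphi$. Then $O\mapsto\tau(O)$ is a Boolean isomorphism $\mathrm{Ro}(U)\to\mathrm{Ro}(V)$ that satisfies the equation in Theorem~\ref{thm:rubin}. By Lemma~\ref{lem:rigid}, $\tau(O)=\eta(O)$ for all $O\in\mathrm{Ro}(U)$. Hence $(x,\tau(x))\in R$ for every $x\in U$, so (ii) fails. By Step~2, $\tau(x)$ is the only point related to $x$, so $\tau$ is unique.

Thus (i) holds if $R\ne\emptyset$, by Steps 3 and 4, and fails if $R=\emptyset$, by Step~4.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}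
\emph{Locally Moving Groups},
\texttt{http://www.math.uni-bonn.de/\allowbreak ag/\allowbreak logik/\allowbreak teaching/\allowbreak 2014SS/\allowbreak oberseminar/\allowbreak Rubin\%20talk\%20Dec\%2002.pdf}.

\bibitem{rubin89}
M. Rubin, \emph{On the reconstruction of topological spaces from their groups of homeomorphisms}, Trans. AMS \textbf{312} (1989).

\bibitem{rubin96}
M. Rubin, \emph{Locally moving groups and reconstruction problems}, 1996.

\end{thebibliography}

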